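# A regular, hereditarily strongly collectionwise Hausdorff space that is not $\alpha$-normal

## The natural guess: pushing discrete sets apart should push closed sets apart

All spaces in these notes are Hausdorff. Suppose that in a regular space $X$, and in every subspace of $X$, the points of each closed discrete set can be fattened to open sets that do not accumulate anywhere. Take two disjoint closed sets $A,B\subseteq X$. Must there be disjoint open sets $U,V$ such that $U$ contains at least a dense part of $A$, and $V$ at least a dense part of $B$?

The natural guess is yes: we are asked to capture only dense parts, and the hypothesis is strong and hereditary. We shall test this guess, see it survive some easy cases, and then refute it. First we make the words precise.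

**Definition.** Given a subset $D$ of a set $X$, an *expansion* of $D$ is a family $\{U_d:d\in D\}$ of subsets of $X$ with $U_d\cap D=\{d\}$ for all $d\in D$. A family of subsets of a space is *discrete* if every point of the space has a neighborhood meeting at most one member (so the members are pairwise disjoint). A space $X$ is *collectionwise Hausdorff* (cwH) if every closed discrete subspace of $X$ has an expansion to a disjoint collection of open sets, and *strongly cwH* if every closed discrete subspace has an expansion to a discrete collection of open sets. It is *hereditarily strongly cwH* if every subspace is strongly cwH.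

**Example.** In $\mathbb R$ let $D=\{1/n:n\ge1\}$ and $U_n=\left(\frac1n-\frac1{4n^2},\frac1n+\frac1{4n^2}\right)$. Since $\frac1{4n^2}+\frac1{4(n+1)^2}<\frac1{2n^2}\le\frac1n-\frac1{n+1}$, the $U_n$ have pairwise disjoint closures. Only finitely many of them come near a given $z\neq0$, so the family is discrete in $\mathbb R\setminus\{0\}$. It is not discrete at $0$. There is no conflict: $D$ is closed in $\mathbb R\setminus\{0\}$ but not in $\mathbb R$. In general a discrete subspace $D$ is closed in $X\setminus(\overline D\setminus D)$, and that is the subspace in which one works.

**Example.** Every metric space $(M,d)$ is hereditarily strongly cwH. Subspaces are metric, so let $D$ be closed discrete in $M$. Choose $r_x>0$ with $B(x,r_x)\cap D=\{x\}$ for $x\in D$, and let $U_x=B(x,r_x/4)$. For $x\ne x'$ in $D$, say with $r_x\ge r_{x'}$, we have $d(x,x')\ge r_x$, so $U_x\cap U_{x'}=\emptyset$. This gives discreteness at every point of $D$. If $z\notin D$, choose $\varepsilon$ with $B(z,2\varepsilon)\cap D=\emptyset$. If $B(z,\varepsilon)$ met both $U_x$ and $U_{x'}$, then $r_x\le d(x,x')<\frac{r_x}4+\frac{r_{x'}}4+2\varepsilon\le\frac{r_x}2+2\varepsilon$. So $r_x<4\varepsilon$,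 and $d(z,x)<\varepsilon+\frac{r_x}4<2\varepsilon$, a contradiction.

**Definition.** A space $X$ is *$\alpha$-normal* (in the sense of Arhangel'skii) if for every two disjoint closed sets $A,B$ there are disjoint open $U,V$ with $A\cap U$ dense in $A$ and $B\cap V$ dense in $B$. It is *hereditarily $\alpha$-normal* if every subspace is $\alpha$-normal.

Every normal space is $\alpha$-normal: take $U\supseteq A$ and $V\supseteq B$.

The problem is Question 1.10 of "Hereditarily Strongly Cwh And $WD(\aleph1)$ Vis-A-Vis Other Separation Axioms" (http://people.math.sc.edu/nyikos/Sep1.pdf): *is there a regular, hereditarily strongly cwH space that is not (hereditarily) $\alpha$-normal?* The word in parentheses does not change the question. Regularity and the hereditary property pass to subspaces, so if $X$ is a witness that is not hereditarily $\alpha$-normal, some subspace of $X$ is a witness that is not $\alpha$-normal. Such a space is known to exist under an axiom beyond ZFC. So the alternatives are: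

* (a) ZFC alone constructs such a space;
* (b) it is consistent that every regular, hereditarily strongly cwH space is $\alpha$-normal.

## Testing the guess on discrete and $\sigma$-discrete sets

If $B$ is a single point, regularity separates $A$ from $B$. If $B$ is closed discrete, expand $B$ to a discrete family of open sets and shrink each member, by regularity, so that its closure misses $A$. The union of a discrete family has as closure the union of the closures, so it does not reach $A$. With a little care this works for any discrete set inside $B$, closed or not.

**Claim 1.** *Let $X$ be regular and hereditarily strongly cwH, let $A,B$ be disjoint closed sets, and let $D\subseteq B$ be a discrete subspace. Then there is an open $O\supseteq D$ with $\overline O\cap A=\emptyset$.*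

*Proof.* We first remove the points where $D$ accumulates. For $d\in D$ choose an open $W_d$ with $W_d\cap D=\{d\}$. Then $W_d\cap\overline D\subseteq\overline{W_d\cap D}=\{d\}$, so $D=\overline D\cap\bigcup_dW_d$ is open in $\overline D$. Hence $H=\overline D\setminus D$ is closed, and $H\subseteq B$ because $B$ is closed. Let $Z=X\setminus H$, an open set containing $A$.

In $Z$ the set $D$ is closed discrete, so it has an expansion $\{U_d\}$ to a discrete (in $Z$) family of open sets. These are open in $X$ since $Z$ is. Each $d$ lies outside the closed set $A$, so by regularity there is an open $U_d'$ with $d\in U_d'\subseteq U_d$ and $\overline{U_d'}\cap A=\emptyset$. Let $O=\bigcup_dU'_d$.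

Suppose $z\in Z$ lies in the closure of $O$. Some neighborhood $G$ of $z$ meets at most one $U_d'$. Every neighborhood of $z$ inside $G$ meets $O$, hence meets that one set, so $z\in\overline{U'_d}$ and $z\notin A$. Since $A\subseteq Z$, this shows $\overline O\cap A=\emptyset$. $\square$

Call a set *$\sigma$-discrete* if it is a countable union of discrete subspaces. For example, every countable set is $\sigma$-discrete.

**Theorem 2.** *Let $X$ be regular and hereditarily strongly cwH, and let $A,B\subseteq X$ be disjoint closed sets.*

1. *If $B$ has a dense subset that is discrete as a subspace, there are disjoint open $U\supseteq A$ and $V$ with $B\cap V$ dense in $B$.*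
2. *If both $A$ and $B$ have dense $\sigma$-discrete subsets, there are disjoint open $U,V$ with $A\cap U$ dense in $A$ and $B\cap V$ dense in $B$.*

*Proof of (1).* Let $D\subseteq B$ be discrete and dense in $B$, and take $O$ from Claim 1. Put $V=O$ and $U=X\setminus\overline O$.

*Proof of (2).* We alternate, as in the proof that regular Lindelöf spaces are normal. Let $\bigcup_nE_n$ be dense in $A$ and $\bigcup_nE_n'$ dense in $B$, with all $E_n,E_n'$ discrete. By Claim 1, used in both directions, there are open $O_n\supseteq E_n$ with $\overline{O_n}\cap B=\emptyset$ and open $O_n'\supseteq E_n'$ with $\overline{O_n'}\cap A=\emptyset$. Put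
$$U=\bigcup_n\Big(O_n\setminus\bigcup_{m\le n}\overline{O'_m}\Big),\qquad V=\bigcup_n\Big(O'_n\setminus\bigcup_{m\le n}\overline{O_m}\Big).$$
Both are open. If $x$ lay in the $n$th piece of $U$ and in the $k$th piece of $V$, then for $k\le n$ we would have $x\in O'_k$ and $x\notin\overline{O'_k}$, and for $n\le k$ we would have $x\in O_n$ and $x\notin\overline{O_n}$. Both are absurd, so $U\cap V=\emptyset$. Since $E_n\subseteq A$ misses every $\overline{O_m'}$, we get $E_n\subseteq U$. Symmetrically $E'_n\subseteq V$. $\blacksquare$

**Where this stops.** Suppose $B$ is countable and crowded (without isolated points), like $\mathbb Q$, and we know nothing about $A$. Claim 1 still gives open $O_n'$ around each point of $B$ with closure missing $A$. But $\overline{\bigcup_nO_n'}$ may contain all of $A$. In the proof of (2) we met this by handling $A$ also in countably many pieces, so that at each step only finitely many closed sets $\overline{O'_m}$ had to be removed. If $A$ does not split into countably many pieces, the removal would have to be of infinitely many closed sets at once, and the result need not be open. So a counterexample may have $B$ countable, provided that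 $A$ has no dense $\sigma$-discrete subset. We look for $A$ in which any countably many restrictions are simultaneously harmless.

## The guess fails in ZFC

**Theorem 1 (ZFC).** *There is a zero-dimensional Hausdorff (hence regular) space $X$ that is hereditarily strongly cwH but not $\alpha$-normal. More generally, let $\kappa<\lambda$ be infinite regular cardinals with $|\kappa^{<\kappa}|<\lambda$. Then there is such a space in which the intersection of fewer than $\kappa$ open sets is open. The pair $\kappa=\omega$, $\lambda=\omega_1$ is always admissible, since $\omega^{<\omega}$ is countable. For any regular $\kappa$ one may take $\lambda=|\kappa^{<\kappa}|^+$.*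

So alternative (a) holds, and (b) fails. For $(\kappa,\lambda)=(\omega,\omega_1)$ the space has cardinality $2^{\aleph_0}$, and $\alpha$-normality fails at a pair $A,B$ with $B\cong\mathbb Q$. Thus in Theorem 2 "discrete" cannot be weakened to "countable" in (1), and the hypothesis on one of the two sets cannot be dropped in (2).

Recall that a space is zero-dimensional if it has a base of clopen sets. Here $\kappa^{<\kappa}$ is the set of all functions from an ordinal $\alpha<\kappa$ to $\kappa$. A cardinal $\kappa$ is regular if fewer than $\kappa$ ordinals below $\kappa$ have supremum below $\kappa$; then a union of fewer than $\kappa$ sets, each of size less than $\kappa$, has size less than $\kappa$. Infinite successor cardinals are regular, and $|\kappa^{<\kappa}|\ge\kappa$, so $\lambda=|\kappa^{<\kappa}|^+$ is indeed a regular cardinal above $\kappa$.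

## A plane of isolated points between two spaces

Let $Y$ and $R$ be Hausdorff spaces. Let $\mathcal I$ be an ideal of "small" subsets of $Y$ and $\mathcal J$ an ideal of small subsets of $R$, with dual filters
$$\mathcal F=\{K\subseteq Y:Y\setminus K\in\mathcal I\},\qquad \Phi=\{S\subseteq R:R\setminus S\in\mathcal J\}.$$
Let $X=Y\sqcup R\sqcup(Y\times R)$. Write $A$ for the copy of $Y$, $B$ for the copy of $R$, and $C=Y\times R$. Points of $C$ are isolated, and the other basic open sets are
$$G\cup(G\times S)\quad(G\subseteq Y\text{ open},\ S\in\Phi),\qquad H\cup(K\times H)\quad(H\subseteq R\text{ open},\ K\in\mathcal F).$$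
A point $y\in A$ sees most points of each vertical line near its own; a point $b\in B$ sees most points of each horizontal line near its own. Two sets of the first kind intersect in a set of the first kind, likewise for the second kind, and a set of the first kind meets one of the second kind only in $C$. So this is a base. Since $A\cup C$ and $B\cup C$ are open, $A$ and $B$ are disjoint closed sets, and their subspace topologies are those of $Y$ and $R$.

**Lemma 3.** *Suppose no dense open subset of $Y$ is in $\mathcal I$, no dense open subset of $R$ is in $\mathcal J$, and $\mathcal I$ is closed under unions of at most $|R|$ members. Then there are no disjoint open $U,V\subseteq X$ with $A\cap U$ dense in $A$ and $B\cap V$ dense in $B$.*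

*Proof.* Suppose $U,V$ are such sets, and let $E=A\cap U$, $E'=B\cap V$. These are dense and open in $Y$ and in $R$. For each $b\in E'$ the open set $V$ contains a basic neighborhood of $b$, so there is $K_b\in\mathcal F$ with $K_b\times\{b\}\subseteq V$. Since $|E'|\le|R|$, we have $K:=\bigcap_{b\in E'}K_b\in\mathcal F$. As $E\notin\mathcal I$, the set $E$ is not contained in $Y\setminus K\in\mathcal I$; pick $y\in E\cap K$. As $y\in U$, there is $S\in\Phi$ with $\{y\}\times S\subseteq U$. As $E'\notin\mathcal J$, the set $E'$ is not contained in $R\setminus S$; pick $b\in E'\cap S$. Then $(y,b)\in U$ because $b\in S$, and $(y,b)\in V$ because $y\in K\subseteq K_b$. This contradicts $U\cap V=\emptyset$. $\square$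

So failure of $\alpha$-normality is easy to arrange. The difficulty is to keep the good properties. Two familiar choices of ideals show what goes wrong.

**Meager and nowhere dense sets.** Let $Y=\mathbb R$ with $\mathcal I$ the meager sets, and $R=\mathbb Q$ with $\mathcal J$ the nowhere dense sets. By the Baire category theorem Lemma 3 applies. But $X$ is not even Hausdorff. A neighborhood $G\cup(G\times S)$ of $y\in A$ and a neighborhood $H\cup(K\times H)$ of $b\in B$ both contain $(G\cap K)\times(H\cap S)$, and this is nonempty because no nonempty open set is small. To separate points of $A$ from points of $B$ we need small sets with interior, around every point.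

**Bounded sets.** Let $R=\mathbb Q$ with $\mathcal J$ the bounded sets: now every point has small neighborhoods, and no dense set is small. Let $\mathcal I$ be any $\sigma$-ideal with $Y\notin\mathcal I$. Then $X$ is not strongly cwH. Indeed $D=\mathbb Z\subseteq B$ is closed discrete in $X$. Let $W_n\ni n$ be any open sets, $n\in\mathbb Z$. Then $W_n\supseteq K_n\times\{n\}$ with $K_n\in\mathcal F$, and since $\bigcap_nK_n\in\mathcal F$ there is $y\in\bigcap_nK_n$. Every neighborhood of $y\in A$ contains $\{y\}\times S$ with $\mathbb Q\setminus S$ bounded, hence contains $(y,n)\in W_n$ for all large $n$. So $\{W_n\}$ is not discrete at $y$.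

The second failure tells us what to ask: neighborhoods of the points of a discrete set must be chosen so that *their union* is small. So our wishes are these. For every discrete set $D$, suitable neighborhoods of its points have small union, where "suitable" may always be taken inside prescribed neighborhoods. Nevertheless no dense set is small. And on $Y$ the union of $|R|$ small sets is small. The next two sections build spaces and ideals granting all three wishes.

The completeness of $\mathcal I$ in Lemma 3 cannot come for free by symmetry. If $Y$ and $R$ are both countable then so is $X$, and a countable regular space is Lindelöf, hence normal. So $Y$ has to be genuinely larger than $R$.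

## The spaces $T_\kappa$ of sequences

Let $\kappa$ be an infinite regular cardinal and $T_\kappa=\kappa^{<\kappa}$, ordered by extension $\subseteq$. For $t\in T_\kappa$ and $\gamma<\kappa$ put
$$N(t,\gamma)=\{s\in T_\kappa:\ t\subseteq s\text{ and }s(\xi)\ge\gamma\text{ for all }\xi\in\operatorname{dom}s\setminus\operatorname{dom}t\}.$$
Thus $s$ may prolong $t$, but only by values at least $\gamma$. Clearly
$$s\in N(t,\gamma),\ \delta\ge\gamma\ \Longrightarrow\ N(s,\delta)\subseteq N(t,\gamma). \tag{1}$$
So if $r\in N(t,\gamma)\cap N(t',\gamma')$, then $N(r,\max\{\gamma,\gamma'\})$ lies in the intersection. Hence the sets $N(t,\gamma)$ form a base of a topology. By (1) the sets $N(t,\gamma)$, $\gamma<\kappa$, form a neighborhood base at $t$, decreasing in $\gamma$.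

**Example.** In $T_\omega$ we have $t^\frown\langle n\rangle\in N(t,k)$ if and only if $n\ge k$, so $t^\frown\langle n\rangle\to t$. On the other hand $\langle n,0\rangle$ does not converge to $\emptyset$, since $\langle n,0\rangle\notin N(\emptyset,1)$. The set $D=\{\langle n\rangle:n\in\omega\}$ is discrete, since $N(\langle n\rangle,0)\cap D=\{\langle n\rangle\}$, but not closed.

**Crossing rule.**
$$N(t,\gamma)\cap N(t',\gamma')\ne\emptyset\ \Longrightarrow\ t'\in N(t,\gamma)\ \text{ or }\ t\in N(t',\gamma'). \tag{2}$$
Let $r$ be a common element. Then $t,t'\subseteq r$ are comparable, say $t\subseteq t'\subseteq r$. Since $r\in N(t,\gamma)$, its values on $\operatorname{dom}t'\setminus\operatorname{dom}t$ are at least $\gamma$, so $t'=r\restriction\operatorname{dom}t'\in N(t,\gamma)$. The other case is the same.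

**Separation.** For $s\ne t$ there is $\delta<\kappa$ with $t\notin N(s,\delta)$: if $s\subsetneq t$ take $\delta=t(\operatorname{dom}s)+1$, and if $s\not\subseteq t$ any $\delta$ works. Combined with (2), this gives two facts.

* $T_\kappa$ is Hausdorff. For $s\neq t$ choose $\delta,\gamma$ with $t\notin N(s,\delta)$ and $s\notin N(t,\gamma)$. By (2), $N(s,\delta)\cap N(t,\gamma)=\emptyset$.
* Each $N(t,\gamma)$ is clopen. If $s\notin N(t,\gamma)$, choose $\delta$ with $t\notin N(s,\delta)$. By (2), $N(s,\delta)\cap N(t,\gamma)=\emptyset$.

## An ideal that swallows expansions of discrete sets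

**Definition.** Let $D\subseteq T_\kappa$ and $\beta:D\to\kappa$. The pair $(D,\beta)$ is *isolating* if $N(d,\beta(d))\cap D=\{d\}$ for all $d\in D$. In that case put
$$O(D,\beta)=\bigcup_{d\in D}N(d,\beta(d)+1).$$
Let $\mathcal I_\kappa$ be the family of all subsets of $T_\kappa$ that are covered by fewer than $\kappa$ sets $O(D,\beta)$ with $(D,\beta)$ isolating.

If $(D,\beta)$ is isolating, then the sets $N(d,\beta(d))$, $d\in D$, are pairwise disjoint. Otherwise (2) would put one point of $D$ into the isolating neighborhood of another. Every discrete $D$ has a $\beta$ with $(D,\beta)$ isolating, and then $D\subseteq O(D,\beta)$. Since $\kappa$ is regular, $\mathcal I_\kappa$ is an ideal closed under unions of fewer than $\kappa$ members. Taking $D=\{t\}$ and $\beta(t)=\gamma$ we get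
$$N(t,\gamma+1)\in\mathcal I_\kappa\quad\text{for all }t\in T_\kappa,\ \gamma<\kappa. \tag{3}$$
In particular singletons are in $\mathcal I_\kappa$.

The $+1$ is essential. Without it, $D=\{\emptyset\}$ and $\beta(\emptyset)=0$ would give $N(\emptyset,0)=T_\kappa$. With it, every $N(d,\beta(d))$ keeps the room $N(d,\beta(d))\setminus N(d,\beta(d)+1)$. That room is the only thing we shall use to escape from fewer than $\kappa$ sets $O(D,\beta)$.

**Example: one set.** In the example above, with $\beta\equiv0$, the set $O(D,\beta)=\bigcup_nN(\langle n\rangle,1)$ consists of the nonempty sequences with no $0$ after the first place. It misses the open set $N(\langle0,0\rangle,0)$. In general, to escape one set $O(D,\beta)$ with $D\ne\emptyset$, pick $d\in D$ and take $N(d^\frown\langle\beta(d)\rangle,\beta(d))$. This lies in $N(d,\beta(d))$, so it misses $N(d',\beta(d'))$ for all other $d'\in D$. The entry $\beta(d)$ after $d$ keeps it out of $N(d,\beta(d)+1)$.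

**Example: two sets, in the wrong order and in the right order.** In $T_\omega$ let $D_1=\{\emptyset\}$, $\beta_1(\emptyset)=5$, so $O_1=N(\emptyset,6)$; let $D_2=\{\langle5\rangle\}$, $\beta_2(\langle5\rangle)=2$, so $O_2=N(\langle5\rangle,3)$. If we escape $O_1$ first by the recipe above, we land in $N(\langle5\rangle,5)$. This lies entirely inside $O_2$, and we are trapped: to leave $O_2$ we would have to append a value below $3$, but we have promised to append only values at least $5$. Now take the smaller bound first. Escape $O_2$ by moving to $N(\langle5,2\rangle,2)$. The isolating neighborhood $N(\emptyset,5)$ does not meet this set, because of the entry $2$. So $O_1$ is avoided without further work.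

The lesson is to deal first with the pair of smallest bound. Then the next value to be appended never violates an earlier promise.

**Key Lemma.** *No dense subset of $T_\kappa$ belongs to $\mathcal I_\kappa$.*

*Proof.* Let $(D_i,\beta_i)$, $i\in\Lambda$, be isolating, $|\Lambda|<\kappa$, and $O_i=O(D_i,\beta_i)$. We find a set $N(t,\gamma)$ disjoint from every $O_i$. This suffices, since a subset of $\bigcup_iO_i$ then misses a nonempty open set.

**Step 1: what the recursion maintains.** By recursion on $\xi$ we construct $t_\xi\in T_\kappa$, $\gamma_\xi<\kappa$ and distinct indices $i_\xi\in\Lambda$, with the sets $N(t_\xi,\gamma_\xi)$ decreasing, $\gamma_\xi$ nondecreasing, and $t_\xi\in N(t_\eta,\gamma_\eta)$ for $\eta<\xi$, such that: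

* (a) $N(t_{\xi+1},\gamma_{\xi+1})\cap O_{i_\xi}=\emptyset$;
* (b) if $i\in\Lambda\setminus\{i_\eta:\eta<\xi\}$, $d\in D_i$ and $N(d,\beta_i(d))\cap N(t_\xi,\gamma_\xi)\ne\emptyset$, then $\beta_i(d)\ge\gamma_\xi$.

Condition (a) says that $O_{i_\xi}$ has been escaped. Condition (b) says that no unfinished family that still matters has a bound below our current promise $\gamma_\xi$. We start with $t_0=\emptyset$, $\gamma_0=0$, where (b) is trivial.

**Step 2: the successor stage, where one more set is escaped.** Consider all pairs $(i,d)$ with $i\in\Lambda\setminus\{i_\eta:\eta<\xi\}$, $d\in D_i$ and $N(d,\beta_i(d))\cap N(t_\xi,\gamma_\xi)\ne\emptyset$. If there are none, stop and set $\rho=\xi$. Otherwise choose such a pair with $\beta:=\beta_i(d)$ minimal among all such pairs, and put $i_\xi=i$. By (b), $\beta\ge\gamma_\xi$. Pick $s\in N(d,\beta)\cap N(t_\xi,\gamma_\xi)$ and let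
$$t_{\xi+1}=s^\frown\langle\beta\rangle,\qquad\gamma_{\xi+1}=\beta.$$
The appended value $\beta$ is at least $\gamma_\xi$ and at least $\beta$, so $t_{\xi+1}\in N(t_\xi,\gamma_\xi)\cap N(d,\beta)$. By (1),
$$N(t_{\xi+1},\beta)\subseteq N(t_\xi,\gamma_\xi)\cap N(d,\beta).$$
Since $N(t_\xi,\gamma_\xi)\subseteq N(t_\eta,\gamma_\eta)$ for $\eta<\xi$, the sets still decrease and $t_{\xi+1}$ lies in all of them.

For (a), let $r\in N(t_{\xi+1},\beta)$. Then $r\in N(d,\beta)$, and by disjointness $r\notin N(d',\beta_i(d'))$ for every $d'\in D_i\setminus\{d\}$; so $r\notin N(d',\beta_i(d')+1)$ for these $d'$. Also $\operatorname{dom}s\ge\operatorname{dom}d$ and $r(\operatorname{dom}s)=\beta<\beta+1$, so $r\notin N(d,\beta+1)$. Thus $r\notin O_i$.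

For (b) at $\xi+1$, let $i'\notin\{i_\eta:\eta\le\xi\}$ and $d'\in D_{i'}$ be such that $N(d',\beta_{i'}(d'))$ meets $N(t_{\xi+1},\beta)$. Then it also meets the larger set $N(t_\xi,\gamma_\xi)$, so $(i',d')$ was among the pairs considered at stage $\xi$. By minimality $\beta_{i'}(d')\ge\beta=\gamma_{\xi+1}$.

**Step 3: the limit stage, where the promises are taken together.** Let $\xi$ be a limit ordinal such that the recursion has not stopped before $\xi$. The $i_\eta$ ($\eta<\xi$) are distinct, so $|\xi|\le|\Lambda|<\kappa$ and hence $\xi<\kappa$. Put
$$t_\xi=\bigcup_{\eta<\xi}t_\eta,\qquad\gamma_\xi=\sup_{\eta<\xi}\gamma_\eta.$$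
The $t_\eta$ increase under $\subseteq$, so $t_\xi$ is a function on an ordinal. By regularity of $\kappa$ that ordinal is below $\kappa$, so $t_\xi\in T_\kappa$, and $\gamma_\xi<\kappa$. Let $\eta<\xi$ and $p\in\operatorname{dom}t_\xi\setminus\operatorname{dom}t_\eta$. There is $\zeta$ with $\eta<\zeta<\xi$ and $p\in\operatorname{dom}t_\zeta$. Since $t_\zeta\in N(t_\eta,\gamma_\eta)$, we get $t_\xi(p)=t_\zeta(p)\ge\gamma_\eta$. Hence $t_\xi\in N(t_\eta,\gamma_\eta)$, and $N(t_\xi,\gamma_\xi)\subseteq N(t_\eta,\gamma_\eta)$ by (1).

For (b) at $\xi$, let $i\notin\{i_\eta:\eta<\xi\}$ and $d\in D_i$ be such that $N(d,\beta_i(d))$ meets $N(t_\xi,\gamma_\xi)$. Then it meets $N(t_\eta,\gamma_\eta)$ for every $\eta<\xi$, so (b) at $\eta$ gives $\beta_i(d)\ge\gamma_\eta$ for all $\eta<\xi$, that is, $\beta_i(d)\ge\gamma_\xi$.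

**Step 4: stopping.** The $i_\xi$ are distinct elements of $\Lambda$, so the recursion stops at some $\rho$ with $|\rho|\le|\Lambda|$. We claim that $N(t_\rho,\gamma_\rho)$ misses every $O_i$. If $i=i_\xi$ with $\xi<\rho$, then $N(t_\rho,\gamma_\rho)\subseteq N(t_{\xi+1},\gamma_{\xi+1})$ is disjoint from $O_i$ by (a). Otherwise, by the stopping condition, $N(t_\rho,\gamma_\rho)$ meets no $N(d,\beta_i(d))$ with $d\in D_i$, so it misses $O_i$. $\blacksquare$

For $\kappa=\omega$ the set $\Lambda$ is finite and limit stages do not occur. For $\kappa=\omega_1$ the set $\Lambda$ may be infinite and limit stages can occur. This is where it matters that $T_{\omega_1}$ contains sequences of all countable lengths.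

## The space $X$ and its clopen base

Fix regular $\kappa<\lambda$ with $|T_\kappa|<\lambda$. Apply the plane construction to
$$R=T_\kappa,\quad\mathcal J=\mathcal I_\kappa,\qquad Y=T_\lambda,\quad\mathcal I=\mathcal I_\lambda,$$
with dual filters $\Phi$ on $R$ and $\mathcal F$ on $Y$. Then $\Phi$ is closed under intersections of fewer than $\kappa$ sets and $\mathcal F$ under intersections of fewer than $\lambda$ sets. By (1), basic neighborhoods of $y\in A$ and $b\in B$ are
$$U(y,\gamma,S)=N(y,\gamma)\cup\big(N(y,\gamma)\times S\big),\qquad\gamma<\lambda,\ S\in\Phi,$$
$$V(b,k,K)=N(b,k)\cup\big(K\times N(b,k)\big),\qquad k<\kappa,\ K\in\mathcal F.$$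

**Step 1: intersections of fewer than $\kappa$ open sets are open.** It suffices to intersect fewer than $\kappa$ basic neighborhoods of one point. At $y\in A$ take the supremum of the ordinals, which is below $\lambda$, and the intersection of the sets $S$, which is in $\Phi$. At $b\in B$ take the supremum of the ordinals, which is below $\kappa$, and the intersection of the sets $K$, which is in $\mathcal F$. In both cases we obtain a basic neighborhood inside the intersection. Points of $C$ are isolated.

**Step 2: a base of clopen sets.** The sets $U(y,\gamma+1,S)$ are small enough to form a neighborhood base at $y$. We show that they are closed by giving each outside point a neighborhood missing $U(y,\gamma+1,S)$.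

* If $y'\in Y\setminus N(y,\gamma+1)$, choose $\delta$ with $N(y',\delta)\cap N(y,\gamma+1)=\emptyset$, which is possible since $N(y,\gamma+1)$ is closed. Then $U(y',\delta,R)$ works.
* If $b\in B$, then $K=Y\setminus N(y,\gamma+1)\in\mathcal F$ by (3), and $V(b,0,K)$ works, since $V(b,0,K)\cap C\subseteq K\times R$ while $U(y,\gamma+1,S)\cap C\subseteq N(y,\gamma+1)\times R$.
* Points of $C$ are isolated.

The sets $V(b,k+1,K)$ are closed by the symmetric argument. For $b'\in R\setminus N(b,k+1)$ choose $l$ with $N(b',l)\cap N(b,k+1)=\emptyset$ and use $V(b',l,Y)$. For $y\in A$ use $U(y,0,R\setminus N(b,k+1))$, where $R\setminus N(b,k+1)\in\Phi$ by (3). Finally, $\{(y_0,b_0)\}$ is open, and it is closed because $U(y,0,R\setminus\{b_0\})$ and $V(b,0,Y\setminus\{y_0\})$ miss it; here we use that singletons are in the ideals. So $X$ has a base of clopen sets.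

**Step 3: Hausdorff.** For any two points of $X$ some open set contains exactly one of them. For two points of $A$, or two points of $B$, this holds because $Y$ and $R$ are Hausdorff. For one point in $A$ and one in $B$, it holds because basic neighborhoods of points of $A$ miss $B$. If one of them is in $C$, that point is open. Shrink the open set to a clopen neighborhood of the point that it contains: this set and its complement separate the two points. So $X$ is Hausdorff and zero-dimensional, in particular regular.

## Discrete expansions in every subspace of $X$

Let $Z_0\subseteq X$ and let $D$ be closed and discrete in $Z_0$. We must expand $D$ to a discrete family of open subsets of $Z_0$.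

**Step 1: a subspace depending only on $D$.** $D$ is a discrete subspace of $X$, and $Z_0\cap(\overline D\setminus D)=\emptyset$ since $D$ is closed in $Z_0$. So $Z_0\subseteq Z:=X\setminus(\overline D\setminus D)$. It suffices to find open sets of $X$ that expand $D$ and form a discrete family at every point of $Z$. Then we intersect them with $Z_0$.

**Step 2: choosing the expansion, with each side avoiding the small set used by the other.** Let $D'=D\cap A\subseteq Y$, $D''=D\cap B\subseteq R$, $D_C=D\cap C$. Since $D$ is discrete, choose for $y\in D'$ some $\beta_y<\lambda$ and $S_y\in\Phi$ with $U(y,\beta_y,S_y)\cap D=\{y\}$, and for $b\in D''$ some $k_b<\kappa$ and $K_b\in\mathcal F$ with $V(b,k_b,K_b)\cap D=\{b\}$. Then $(D',\langle\beta_y\rangle)$ and $(D'',\langle k_b\rangle)$ are isolating, so by the definition of the ideals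
$$O'=\bigcup_{y\in D'}N(y,\beta_y+1)\in\mathcal I,\qquad O''=\bigcup_{b\in D''}N(b,k_b+1)\in\mathcal J.$$
Hence $S_y\setminus O''\in\Phi$ and $K_b\setminus O'\in\mathcal F$, and the sets
$$U_y=U(y,\beta_y+1,S_y\setminus O''),\qquad V_b=V(b,k_b+1,K_b\setminus O'),\qquad\{c\}\ (c\in D_C)$$
are open. Since $U_y\subseteq U(y,\beta_y,S_y)$ and $V_b\subseteq V(b,k_b,K_b)$, each of these sets meets $D$ exactly in its own point.

**Step 3: the family is disjoint.** The $U_y$ are disjoint because the sets $N(y,\beta_y)$, $y\in D'$, are; the $V_b$ are disjoint because the sets $N(b,k_b)$, $b\in D''$, are. Next,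
$$U_y\cap C\subseteq O'\times(R\setminus O''),\qquad V_b\cap C\subseteq(Y\setminus O')\times O'', \tag{4}$$
and outside $C$ the sets $U_y$ and $V_b$ lie in $A$ and $B$ respectively. So $U_y\cap V_b=\emptyset$. Points of $D_C$ lie in no $U_y$ and no $V_b$, since those meet $D$ only in their own points.

**Step 4: the family is discrete at each $z\in Z$.** If $z\in C$, the neighborhood $\{z\}$ meets at most one member by Step 3. If $z\in D$, the member containing $z$ is a neighborhood of $z$ that meets only itself.

Let $z=y\in A\setminus D$. As $y\in Z$, we have $y\notin\overline D$, so there are $\beta,S$ with $U(y,\beta,S)\cap D=\emptyset$. Let $G=U(y,\beta,S\setminus O'')$, a neighborhood of $y$. It contains no point of $D_C$. It misses every $V_b$, because $V_b\cap C\subseteq Y\times O''$ by (4), $G\cap C\subseteq Y\times(R\setminus O'')$, and $G\cap B=\emptyset=V_b\cap A$. If $G$ meets $U_{y'}$, in $A$ or in $C$, then $N(y,\beta)\cap N(y',\beta_{y'}+1)\ne\emptyset$. By (2) either $y'\in N(y,\beta)$, which is impossible since $N(y,\beta)\cap D'=\emptyset$, or $y\in N(y',\beta_{y'}+1)$. The latter holds for at most one $y'\in D'$, because these sets are disjoint. So $G$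 meets at most one member.

Let $z=b\in B\setminus D$. Then $b\notin\overline D$. Choose $k,K$ with $V(b,k,K)\cap D=\emptyset$ and let $G=V(b,k,K\setminus O')$. It contains no point of $D_C$. It misses every $U_y$, because $U_y\cap C\subseteq O'\times R$ by (4), $G\cap C\subseteq(Y\setminus O')\times R$, and $G\cap A=\emptyset=U_y\cap B$. If $G$ meets $V_{b'}$, then $N(b,k)\cap N(b',k_{b'}+1)\ne\emptyset$. By (2), since $b'\notin N(b,k)$, we get $b\in N(b',k_{b'}+1)$, which holds for at most one $b'\in D''$.

Hence $X$ is hereditarily strongly cwH. The hypothesis $|T_\kappa|<\lambda$ has not been used in this section; it is needed only for the next one.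

## Failure of $\alpha$-normality at $A,B$

We check the hypotheses of Lemma 3. By the Key Lemma, for $\lambda$ and for $\kappa$, no dense subset of $Y$ is in $\mathcal I$ and no dense subset of $R$ is in $\mathcal J$. Since $|R|=|T_\kappa|<\lambda$, the ideal $\mathcal I=\mathcal I_\lambda$ is closed under unions of at most $|R|$ members. So Lemma 3 applies: no disjoint open $U,V$ have $A\cap U$ dense in $A$ and $B\cap V$ dense in $B$. As $A$ and $B$ are disjoint and closed, $X$ is not $\alpha$-normal. This proves Theorem 1. $\blacksquare$

For $(\kappa,\lambda)=(\omega,\omega_1)$ only ZFC was used, so every model of ZFC contains such a space: (a) holds and (b) fails. The cardinality is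
$$|X|=|\omega_1^{<\omega_1}|=\aleph_1\cdot\aleph_1^{\aleph_0}=2^{\aleph_0},$$
because $2^{\aleph_0}\le\aleph_1^{\aleph_0}\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$.

## The countable side is a copy of $\mathbb Q$

Let $(\kappa,\lambda)=(\omega,\omega_1)$. Then $B\cong T_\omega$ is countable and regular, with the countable base $\{N(t,k):t\in T_\omega,\,k<\omega\}$. So it is metrizable by Urysohn's theorem. It has no isolated points, since $t^\frown\langle k\rangle\in N(t,k)$. By Sierpiński's theorem a countable metrizable space without isolated points is homeomorphic to $\mathbb Q$. So $B\cong\mathbb Q$.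

Thus $B$ has a countable dense subset, namely itself, and yet $A,B$ witness the failure of $\alpha$-normality. So in Theorem 2(1) "discrete" cannot be replaced by "countable" or by "$\sigma$-discrete". In Theorem 2(2) the hypothesis on $A$ cannot be omitted, even when $B$ is countable and metrizable.

By Theorem 2(2), then, $A\cong T_{\omega_1}$ can have no dense $\sigma$-discrete subset. This also follows directly from the Key Lemma. Every discrete $D\subseteq T_{\omega_1}$ lies in some $O(D,\beta)\in\mathcal I_{\omega_1}$. The ideal $\mathcal I_{\omega_1}$ is closed under countable unions, so it contains every $\sigma$-discrete set, and by the Key Lemma it contains no dense set.
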